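# Closed hyperbolic 3-manifolds as real loci of Calabi–Yau threefolds

## 1. A honeycomb tube with hexagons indexed by the integers

For every integer $k$ take a hexagon $Q_k$ and label its sides, in cyclic order, by the six integers
$$k-5,\quad k-4,\quad k+1,\quad k+5,\quad k+4,\quad k-1. \tag{1}$$
Glue side $l$ of $Q_k$ to side $k$ of $Q_l$. The rule is consistent, because the set $\{\pm1,\pm4,\pm5\}$ of differences is symmetric. Two consecutive sides of $Q_k$ meet at a corner. Reading off (1), the corners belong to the triples
$$\{n,n+1,n+5\}\quad\text{and}\quad\{n,n+4,n+5\},$$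
and each hexagon has three corners of each kind.

To see the surface, take the plane honeycomb whose cells are centered at $au+bv$, with $a,b\in\mathbb Z$, where $u,v$ are unit vectors at an angle of $120^\circ$. The six neighbors of the cell at $0$ are, in cyclic order,
$$-u-v,\quad -v,\quad u,\quad u+v,\quad v,\quad -u.$$
Give the cell at $au+bv$ the number $a+4b$. The neighbors of the cell $0$ then get the numbers $-5,-4,1,5,4,-1$, which is (1) for $k=0$. Two cells have the same number exactly when they differ by a multiple of $4u-v$. So our surface is the honeycomb rolled up by the translation $4u-v$, an infinite tube. The shift $k\mapsto k+6$ acts on the tube. The quotient is a torus made of $6$ hexagons, $18$ edges and $12$ corners, and indeed $6-18+12=0$.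

Color the hexagon $Q_k$ by the residue of $k$ mod $3$. None of $1,4,5$ is divisible by $3$, so adjacent hexagons have different colors, and the three hexagons at a corner carry all three colors.

This tube will be built twice. The first time it is the boundary of a solid tube cut out by a trigonometric polynomial inside (cube) $\times$ (line), and the hexagons of one color lie on one pair of opposite faces of the cube. The second time it is the boundary of a convex set in hyperbolic $3$-space, invariant under a screw motion and with all dihedral angles equal to $\pi/2$. If we divide by the shift $k\mapsto k+6$ and reflect in the walls, the first construction yields the real points of an algebraic threefold, and the second yields a closed hyperbolic manifold. The combinatorics agree, so the two results are the same $3$-manifold. The purpose of all this is to answer a question about real algebraic varieties.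

## 2. Negative curvature of $X(\mathbb R)$ against the Kodaira dimension of $X$

A real algebraic variety $X$ is a variety defined by real equations, in the usual scheme-theoretic sense (as in Shafarevich or Hartshorne). Its sets of real and complex points are $X(\mathbb R)$ and $X(\mathbb C)$. If $X$ is smooth and projective of dimension $n$, then $X(\mathbb R)$ is a compact differentiable manifold of dimension $n$, possibly empty.

**Definition (Kodaira dimension).** If $h^0(X,mK_X)=0$ for all $m\ge1$, then $\kappa(X)=-\infty$. Otherwise $\kappa(X)$ is the least integer $\kappa\ge0$ such that $h^0(X,mK_X)=O(m^\kappa)$. One has $\kappa(X)\le n$, and $X$ is of general type if $\kappa(X)=n$.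

For example, $\kappa(\mathbb P^n)=-\infty$; if $K_X\cong\mathcal O_X$, then $\kappa(X)=0$; if $K_X$ is ample, then $\kappa(X)=n$.

**Question** (from "The Nash Conjecture for Threefolds"). Let $X$ be a smooth, projective, real algebraic variety of dimension $n\ge3$. Assume that $X(\mathbb R)$ is nonempty and carries a Riemannian metric with negative sectional curvature. Is it true that $X$ is of general type?

The answer is no, already for $n=3$ and even for constant curvature $-1$.

**Theorem A.** There is a smooth real hypersurface $X\subset(\mathbb P^1)^4$ of multidegree $(2,2,2,2)$ such that $X(\mathbb R)$ is a connected closed $3$-manifold carrying a metric of constant curvature $-1$. Here $K_X\cong\mathcal O_X$, so $\kappa(X)=0$ and $X$ is not of general type.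

**Theorem B.** There is a closed hyperbolic $3$-manifold $M=M_1$ with connected $m$-fold cyclic covers $M_m$ $(m\ge1)$, pairwise non-homeomorphic, such that for all integers $d_1,d_2,d_3\ge1$, $d_4\ge m$ there is a smooth real hypersurface $X\subset(\mathbb P^1)^4$ of multidegree $(2d_1,2d_2,2d_3,2d_4)$ with $X(\mathbb R)\cong M_m$ and, whenever some $d_i=1$,
$$\kappa(X)=\#\{i:d_i\ge2\}.$$
In particular $\kappa(X)=0,1,2,3$ all occur, and $\kappa=1$ and $\kappa=2$ each occur with infinitely many different closed hyperbolic $3$-manifolds as real locus.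

Theorem A is the case $m=d_i=1$. The question, read as a statement about all $n\ge3$, is settled negatively by $n=3$; we claim nothing about each individual $n\ge4$. One remark, not used below: in dimension $3$ the remaining value $\kappa=-\infty$ means uniruled (Miyaoka, Mori), and that uniruled varieties of dimension $\ge3$ cannot have negatively curved real locus is a symplectic result due to Viterbo and to Eliashberg–Givental–Hofer (*Introduction to symplectic field theory*, GAFA 2000).

We recall two facts about a closed manifold $V$ of negative sectional curvature. By the Cartan–Hadamard theorem its universal cover is diffeomorphic to $\mathbb R^n$, so $V$ is a finite-dimensional $K(\pi,1)$ and $\pi_1(V)$ has no torsion. By Preissmann's theorem every nontrivial abelian subgroup of $\pi_1(V)$ is infinite cyclic.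

## 3. Rational surfaces, a genus 3 curve of mirrors on a K3 surface, and a product that fails

**Blow-ups.** In dimension $2$ the analogous statement fails at once. Blow up $\mathbb P^2$ at two real points. Each blow-up takes a connected sum of the real locus with $\mathbb{RP}^2$, so the real locus becomes $\mathbb{RP}^2\#\mathbb{RP}^2\#\mathbb{RP}^2$. This surface has Euler characteristic $2-3=-1$ and carries a metric of curvature $-1$, while the algebraic surface is rational. In dimension $3$ the same trick breaks: blowing up a real point replaces a component $V$ of the real locus by $V\#\mathbb{RP}^3$, and by van Kampen's theorem $\pi_1(V\#\mathbb{RP}^3)=\pi_1(V)*\mathbb Z/2$ has torsion. So no negatively curved real locus can be produced by blowing up a point.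

**Mirrors.** A second two-dimensional construction is more useful. Write $\mathbb T=\mathbb R/2\pi\mathbb Z$ and let $r_1,r_2,r_3$ be the standard generators of $(\mathbb Z/2)^3$, written multiplicatively.

**Definition (colored gluing).** Let $Y$ be a compact space with closed subsets $Y_1,Y_2,Y_3$ (the walls of color $1,2,3$). Put
$$\mathcal U(Y)=Y\times(\mathbb Z/2)^3/\!\sim,\qquad (x,g)\sim(x,g')\iff gg'^{-1}\in\langle r_i: x\in Y_i\rangle .$$

With a single color, the interval $Y=[0,\pi]$ with wall $\{0,\pi\}$ gives two copies of the interval glued at both ends, which is a circle. In angles, this is $\mathbb T$ folded by $\theta\mapsto-\theta$.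

Let $C=[-1,1]^3$, and consider on $\mathbb T^3$ the function $f=\cos\theta_1+\cos\theta_2+\cos\theta_3$. If $df=0$, all $\cos\theta_i$ are $\pm1$, and then $f$ is odd and hence nonzero. So $0$ is a regular value, and $\Sigma=\{f=0\}$ is a closed orientable surface. With $X_i=\cos\theta_i$, the surface $\Sigma$ is the colored gluing of
$$T=\{X\in C:\ X_1+X_2+X_3=0\},\qquad T_i=\{X\in T: X_i=\pm1\}.$$
Here $T$ is a hexagon whose vertices are the six permutations of $(1,0,-1)$, and its sides lie, in cyclic order, on
$$X_1=1,\quad X_3=-1,\quad X_2=1,\quad X_1=-1,\quad X_3=1,\quad X_2=-1. \tag{2}$$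
In $\Sigma$ there are $8$ hexagons. Each side is shared by $2$ of them and each vertex by $4$. So $\chi(\Sigma)=12-24+8=-4$, and $\Sigma$, being connected, has genus $3$. A hyperbolic metric is visible directly: put on $T$ the metric of the regular right-angled hexagon of $\mathbb H^2$. Four right angles meet at each vertex, and reflecting gives a smooth metric of curvature $-1$. As Section 10 will show for four factors, $f$ corresponds to a form of multidegree $(2,2,2)$ on $(\mathbb P^1)^3$, and a small perturbation of this form defines a smooth surface with trivial canonical bundle and the same real locus.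

**One dimension up.** The sensible first try is to regard $f$ as a function on $\mathbb T^4$ with coordinates $(\theta_1,\theta_2,\theta_3,s)$. Its zero set is $\Sigma\times\mathbb T$. This carries no metric of negative curvature, because its fundamental group contains $\mathbb Z^2$, against Preissmann's theorem. The mirror picture shows where the trouble sits: the folded space is $T\times\mathbb T$, and its walls (side) $\times\,\mathbb T$ are annuli, which carry circles in the $s$-direction. We must let the hexagon vary with $s$ so that every annulus gets cut into a disc. The face of the cube on which a wall lies should become free for a short time and then be occupied again by a new wall. The next section writes down a trigonometric polynomial that does this.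

## 4. The function $F$ and the threefold $M$ it cuts out of $\mathbb T^4$

Fix $h$ with $\frac{\sqrt3}2<h<1$, for example $h=\frac9{10}$, and put $\delta=\arccos h\in(0,\frac\pi6)$. Let $c_j=\cos(s+\frac{2\pi j}3)$,
$$G(X,s)=h(X_1+X_2+X_3)+\tfrac12\big(c_0X_2X_3+c_1X_1X_2+c_2X_3X_1\big),$$
$$F(\theta_1,\theta_2,\theta_3,s)=G(\cos\theta_1,\cos\theta_2,\cos\theta_3,s),\qquad M=\{F=0\}\subset\mathbb T^4,$$
$$P=\{(X,s)\in C\times\mathbb T:\ G(X,s)=0\}.$$

**Step 1: monotonicity.** *This keeps the slices of $P$ as simple as the hexagon $T$.* We claim
$$\partial G/\partial X_i\ \ge\ h-\tfrac{\sqrt3}2\ >\ 0\quad\text{on } C\times\mathbb T. \tag{3}$$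
We have $\partial_1G=h+\frac12(c_1X_2+c_2X_3)\ge h-\frac12(|c_1|+|c_2|)$. Moreover $|c_1|+|c_2|=\max(|c_1+c_2|,|c_1-c_2|)$, with $c_1+c_2=-c_0$ and $c_1-c_2=-\sqrt3\sin s$. So $|c_1|+|c_2|\le\sqrt3$. The other two derivatives involve the pairs $(c_0,c_1)$ and $(c_0,c_2)$, which are the same up to a shift of $s$.

**Step 2: a symmetry, and the values at the vertices of the cube.** *This locates the moments when the slice changes.* Name six vertices of $C$, with indices mod $6$:
$$w_0=(+,-,-),\ w_1=(+,+,-),\ w_2=(-,+,-),\ w_3=(-,+,+),\ w_4=(-,-,+),\ w_5=(+,-,+).$$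
The other two vertices are $\pm(1,1,1)$, and consecutive $w_j$ are joined by edges of the cube. Let $\rho(X_1,X_2,X_3)=-(X_2,X_3,X_1)$. One checks $\rho w_j=w_{j+1}$ for each $j$; for example $\rho w_0=-(-,-,+)=w_1$. Next,
$$c_0(s+\tfrac\pi3)=-c_2(s),\qquad c_1(s+\tfrac\pi3)=-c_0(s),\qquad c_2(s+\tfrac\pi3)=-c_1(s).$$
With $Y=\rho X$ we have $Y_2Y_3=X_3X_1$, $Y_1Y_2=X_2X_3$, $Y_3Y_1=X_1X_2$. So the quadratic part of $G(Y,s+\frac\pi3)$ is $\frac12(-c_2X_3X_1-c_0X_2X_3-c_1X_1X_2)$, and the linear part also changes sign. Hence
$$G(\rho X,s+\tfrac\pi3)=-G(X,s). \tag{4}$$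
Since $c_0+c_1+c_2=0$, we get $G(\pm(1,1,1),s)=\pm3h$, and
$$G(w_1,s)=h+\tfrac12(-c_0+c_1-c_2)=h+c_1=h-\cos(s-\tfrac\pi3).$$
Applying (4) repeatedly,
$$G(w_j,s)=(-1)^{j+1}\big(h-\cos(s-\tfrac{j\pi}3)\big). \tag{5}$$
So the sign of $G$ at $w_j$ is the one it has for $X_1+X_2+X_3$, namely $(-1)^{j+1}$, except that it flips while $|s-\frac{j\pi}3|<\delta$ mod $2\pi$. As $2\delta<\frac\pi3$, at most one vertex is flipped at any time.

**Step 3: $0$ is a regular value of $F$.** *This makes $M$ a smooth closed $3$-manifold.* Let $F=0$ at a point. If some $X_i=\cos\theta_i\ne\pm1$, then $\partial_{\theta_i}F=-\sin\theta_i\,\partial_iG\ne0$ by (3). Otherwise $X$ is a vertex of $C$. It is not $\pm(1,1,1)$, so by (5) it is some $w_j$ with $\cos(s-\frac{j\pi}3)=h$, and $\partial_sF=(-1)^{j+1}\sin(s-\frac{j\pi}3)\ne0$ because $0<h<1$.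

**Step 4: folding.** *This presents $M$ as a colored gluing.* Take $P_i=\{(X,s)\in P: X_i=\pm1\}$ as the wall of color $i$, and write elements of $(\mathbb Z/2)^3$ as $\varepsilon\in\{\pm1\}^3$. The map $(X,s,\varepsilon)\mapsto((\varepsilon_i\arccos X_i)_i,s)$ sends $P\times(\mathbb Z/2)^3$ onto $M$. Two triples have the same image exactly when $X$ and $s$ agree and, for each $i$, either $\varepsilon_i=\varepsilon_i'$ or $\arccos X_i\in\{0,\pi\}$. The spaces are compact and Hausdorff, so
$$M\cong\mathcal U(P). \tag{6}$$

**Remark (why $h<1$).** For $h>1$, inequality (3) still holds and $G$ never vanishes at a vertex. So $0$ is a regular value of $h^{-1}F=f+h^{-1}(\cdots)$ for all values $h^{-1}\in[0,1)$, where $h^{-1}=0$ means $f$ itself. By Ehresmann's theorem the zero set is still $\Sigma\times\mathbb T$. At $h=1$ the function $F$ vanishes at points over $(w_j,\frac{j\pi}3)$ where all its partial derivatives vanish. One has to cross this value to leave the product.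

## 5. The solid torus $P$ and its hexagonal facets

**Lemma 1.** There is a homeomorphism $P\cong D^2\times\mathbb T$ over $\mathbb T$ taking $P\cap(\partial C\times\mathbb T)$ onto $\partial D^2\times\mathbb T$.

*Proof.* *We project each slice to a plane and check that the image is star-shaped.* Let $\pi$ be the orthogonal projection along $(1,1,1)$ to the plane $\{\sum q_i=0\}$, and let
$$\Omega=\pi(C)=\{q:\ \max q_i-\min q_i\le2\}.$$
The line over $q\in\Omega$ meets $C$ in the segment from
$$\mathrm{low}(q)=q+(-1-\min q_i)(1,1,1)\quad\text{to}\quad\mathrm{up}(q)=q+(1-\max q_i)(1,1,1).$$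
By (3), $G$ is strictly increasing along this segment. So it has at most one zero there, and it has one exactly when $G(\mathrm{low}(q),s)\le0\le G(\mathrm{up}(q),s)$. Thus $(\pi,s)$ is injective on the compact set $P$ and is a homeomorphism onto
$$U=\{(q,s):\ G(\mathrm{low}(q),s)\le0\le G(\mathrm{up}(q),s)\}.$$

Let $u$ be a unit vector of the plane and put $t_\Omega(u)=2/(\max u_i-\min u_i)$, so that $t_\Omega(u)u\in\partial\Omega$. For $\lambda\in[0,1]$ let $q=\lambda t_\Omega(u)u$ and
$$\psi(\lambda,u,s)=\min\big(G(\mathrm{up}(q),s),\,-G(\mathrm{low}(q),s)\big).$$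
This is continuous in $(\lambda,u,s)$. The derivative of $\mathrm{up}(tu)$ in $t$ has components $u_i-\max_ju_j\le0$, and at least one is negative because $u\neq0$ has sum $0$. By (3), $G(\mathrm{up}(tu),s)$ is strictly decreasing in $t$. Similarly $\mathrm{low}(tu)$ has derivative with components $u_i-\min_ju_j\ge0$, not all zero, so $G(\mathrm{low}(tu),s)$ is strictly increasing. Hence $\psi$ is strictly decreasing in $\lambda$. At $\lambda=0$ it equals $3h>0$. So the slice $U_s$ consists, on the ray of $u$, of the points with $\lambda\le\Lambda(u,s):=\max\{\lambda\in[0,1]:\psi(\lambda,u,s)\ge0\}$, and $\Lambda>0$.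

The function $\Lambda$ is continuous. Let $(u_n,s_n)\to(u,s)$. Any limit point $\lambda^*$ of $\Lambda(u_n,s_n)$ satisfies $\psi(\lambda^*,u,s)\ge0$, so $\lambda^*\le\Lambda(u,s)$. If $\lambda<\Lambda(u,s)$, then $\psi(\lambda,u,s)>0$ by strict monotonicity, hence $\psi(\lambda,u_n,s_n)>0$ and $\Lambda(u_n,s_n)\ge\lambda$ for large $n$. Rescaling each ray by $\Lambda(u,s)t_\Omega(u)$ gives $U\cong D^2\times\mathbb T$ over $\mathbb T$.

It remains to identify the boundary. Let $(X,s)\in P$ and $q=\pi(X)$. If $X\in\partial C$, some coordinate is $1$ or $-1$, so $X=\mathrm{up}(q)$ or $X=\mathrm{low}(q)$, and $G$ vanishes there. Then $q\ne0$, since the values at $q=0$ are $\pm3h$, and $\psi=0$ at $q$. Beyond $q$ on its ray $\psi$ is negative, so $q$ is the end $\lambda=\Lambda$ of the ray. If $X\in\operatorname{int}C$, then $X$ lies strictly between $\mathrm{low}(q)$ and $\mathrm{up}(q)$, so $\psi>0$ at $q$, and $q\in\operatorname{int}\Omega$. So either $q=0$, or $\lambda<1$ and $\psi$ stays positive a little further out, giving $\lambda<\Lambda$. $\square$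

Write $\partial P=P\cap(\partial C\times\mathbb T)$. Let $\tilde P\subset C\times\mathbb R$ be the preimage of $P$, and $\partial\tilde P$ that of $\partial P$. By Lemma 1, $\tilde P\cong D^2\times\mathbb R$ is the universal cover of $P$, with deck translation $s\mapsto s+2\pi$.

**The facets.** Let $\Phi_j$ ($j$ mod $6$) be the face of $C$ containing $w_{j-1},w_j,w_{j+1}$:
$$\Phi_0=\{X_1=1\},\ \Phi_1=\{X_3=-1\},\ \Phi_2=\{X_2=1\},\ \Phi_3=\{X_1=-1\},\ \Phi_4=\{X_3=1\},\ \Phi_5=\{X_2=-1\}.$$
This is the cyclic order (2). The map $\tilde\sigma(X,s)=(\rho X,s+\frac\pi3)$ preserves $\tilde P$ by (4) and sends $\Phi_j\times\mathbb R$ to $\Phi_{j+1}\times\mathbb R$. Since $\rho^3=-1$, $\tilde\sigma^6$ is the deck translation. For $k\in\mathbb Z$ put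
$$D_k=\Big\{(X,s)\in\tilde P:\ X\in\Phi_{k\bmod6},\ \tfrac{k\pi}3+\delta\le s\le\tfrac{(k+6)\pi}3-\delta\Big\},\qquad\tilde\sigma D_k=D_{k+1}.$$

Here is the movie to keep in mind, with $s$ as time. For $\frac{j\pi}3+\delta<s<\frac{(j+1)\pi}3-\delta$ no vertex is flipped, and the slice of $\tilde P$ is a hexagon with sides on $D_{j-5},\dots,D_j$. This explains adjacency for differences $1$ and $5$. At $s=\frac{(j+1)\pi}3-\delta$ the side $D_{j-5}$ shrinks to a point. For a time $2\delta$ the slice is a pentagon in which the sides $D_{j-4}$ and $D_j$ touch; this is difference $4$. Then $D_{j+1}$ is born on the same face that $D_{j-5}$ had occupied. The lemma makes this precise and does not rely on the movie.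

**Lemma 2.** $\partial\tilde P=\bigcup_kD_k$, and facets lying over the same face $\Phi_j$ are disjoint. Each $D_k$ is a closed disc whose boundary consists of six arcs, along which $D_k$ meets, in cyclic order,
$$D_{k-5},\ D_{k-4},\ D_{k+1},\ D_{k+5},\ D_{k+4},\ D_{k-1}.$$
Consecutive arcs meet at points lying on exactly the three corresponding facets, and $D_k\cap D_l=\varnothing$ for all other $l\ne k$.

*Proof.* By $\tilde\sigma$ it is enough to treat the face $\Phi_1=\{X_3=-1\}$ and the facet $D_1$.

*The zero set on $\Phi_1$ at a fixed time.* On the square $\Phi_1$ the function $G(\cdot,s)$ is strictly increasing in $X_1$ and in $X_2$. Its maximum is at $w_1$, with value $h-\cos(s-\frac\pi3)$, and its minimum is at $o=(-,-,-)$, with value $-3h$. So there is no zero if $|s-\frac\pi3|<\delta$ mod $2\pi$, and exactly the zero $w_1$ if $|s-\frac\pi3|=\delta$ mod $2\pi$. In the remaining case $G(w_1,s)>0$. Use the coordinate $d=X_1-X_2\in[-2,2]$. Along the segment $d=\text{const}$, from its lower end to its upper end, $G$ is strictly increasing. As $d$ grows from $0$ to $2$, the upper end moves from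 $w_1$ to $w_0$ along an edge and the lower end moves from $o$ to $w_0$ along an edge. So the value of $G$ at the upper end strictly decreases and the value at the lower end strictly increases. As $d$ goes from $0$ to $-2$ the same holds with $w_2$ in place of $w_0$. Hence the zero set is an arc, the graph of a function over $d\in[d_-(s),d_+(s)]$ with $d_-<0<d_+$. Its end over $d_+$ is the unique zero of $G$ on the path $w_1\to w_0\to o$, along which $G$ strictly decreases from $G(w_1,s)\ge0$ to $-3h$. Its end over $d_-$ is the unique zero on $w_1\to w_2\to o$. The zero of a strictly monotone function on a path depends continuously on $s$, so $d_\pm$ are continuous. They tend to $0$ as $|s-\frac\pi3|\to\delta$ mod $2\pi$.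

*First sentence of the lemma.* The zeros over $\Phi_1$ therefore occur exactly for $s$ in the intervals $[\frac\pi3+\delta,\frac{7\pi}3-\delta]+2\pi n$, which are those of $D_{1+6n}$. These intervals are disjoint since $\delta>0$.

*$D_1$ is a disc.* In the coordinates $(d,s)$, $D_1$ is the region $d_-(s)\le d\le d_+(s)$ over the interval $[\frac\pi3+\delta,\frac{7\pi}3-\delta]$, where $d_-=d_+=0$ at both ends and $d_-<0<d_+$ in between. Rescaling $d$ on each side of $0$ turns it into a round disc.

*The side $d_+$.* By (5), $G(w_0,s)=\cos s-h$. So the zero on $w_1\to w_0\to o$ lies on the edge $w_1w_0\subset\Phi_0$ when $|s|\ge\delta$ mod $2\pi$, and on the edge $w_0o\subset\Phi_5$ when $|s|\le\delta$ mod $2\pi$. The facets $D_0,D_6$ over $\Phi_0$ have $s$-intervals $[\delta,2\pi-\delta]$ and $[2\pi+\delta,4\pi-\delta]$. The facet $D_5$ over $\Phi_5$ has $[\frac{5\pi}3+\delta,\frac{11\pi}3-\delta]$, which contains $[2\pi-\delta,2\pi+\delta]$ because $2\delta<\frac\pi3$. So the end over $d_+$ lies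

* on $D_0$ for $s\in[\frac\pi3+\delta,2\pi-\delta]$,
* on $D_5$ for $s\in[2\pi-\delta,2\pi+\delta]$,
* on $D_6$ for $s\in[2\pi+\delta,\frac{7\pi}3-\delta]$.

*The side $d_-$.* Here $G(w_2,s)=\cos(s-\frac{2\pi}3)-h$. The zero lies on $w_1w_2\subset\Phi_2$ when $|s-\frac{2\pi}3|\ge\delta$ mod $2\pi$, and on $w_2o\subset\Phi_3$ when $|s-\frac{2\pi}3|\le\delta$ mod $2\pi$. The facets $D_{-4},D_2$ over $\Phi_2$ have $s$-intervals $[-\frac{4\pi}3+\delta,\frac{2\pi}3-\delta]$ and $[\frac{2\pi}3+\delta,\frac{8\pi}3-\delta]$. The facet $D_{-3}$ over $\Phi_3$ has $[-\pi+\delta,\pi-\delta]$, which contains $[\frac{2\pi}3-\delta,\frac{2\pi}3+\delta]$. So the end over $d_-$ lies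

* on $D_{-4}$ for $s\in[\frac\pi3+\delta,\frac{2\pi}3-\delta]$,
* on $D_{-3}$ for $s\in[\frac{2\pi}3-\delta,\frac{2\pi}3+\delta]$,
* on $D_2$ for $s\in[\frac{2\pi}3+\delta,\frac{7\pi}3-\delta]$.

All six intervals have positive length since $\delta<\frac\pi6$.

*Conclusion.* Go up the side $d_-$ and down the side $d_+$. The order is $D_{-4},D_{-3},D_2,D_6,D_5,D_0$, which is the claim for $k=1$. Every point of $\partial\tilde P$ lies on exactly one facet over each cube face containing its $X$. The six junction points are at cube vertices ($w_1$ at the two pinches, $w_2$ at $s=\frac{2\pi}3\pm\delta$, $w_0$ at $s=2\pi\pm\delta$), hence on exactly three facets. The other boundary points of $D_1$ lie on open edges of the cube, since the zero on a path is at a vertex only at these times and never at $o$. So they are on exactly two facets. An interior point of $D_1$ has $X$ off the boundary of the square $\Phi_1$, because that boundary is the union of our two paths, whose zeros are the ends $d_\pm$. So it is on $D_1$ only. Therefore $D_1$ meets no other facets, and it meets each of the six in exactly the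 arc listed. $\square$

So $\partial\tilde P$ is a locally finite cell complex, and it is the honeycomb tube of Section 1. The 2-cells are the $D_k$; there is one 1-cell for each pair $\{i,j\}$ with $|i-j|\in\{1,4,5\}$; the 0-cells are given by the triples of consecutive neighbors. The deck translation acts as $k\mapsto k+6$. We say that $D_k$ has *color* $i$ if $\Phi_{k\bmod6}\subset\{X_i=\pm1\}$. The colors of $\Phi_0,\dots,\Phi_5$ are $1,3,2,1,3,2$. So the color depends only on $k$ mod $3$, and different residues have different colors.

## 6. Unit vectors $e_k$ with Gram entries $0$ at the differences $1,4,5$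

We now look for a convex set in hyperbolic space with right dihedral angles and the same pattern. In $\mathbb R^{3,1}$ let
$$\langle x,y\rangle=x_1y_1+x_2y_2+x_3y_3-x_4y_4,\qquad\mathbb H^3=\{\langle x,x\rangle=-1,\ x_4>0\}.$$
A vector $e$ with $\langle e,e\rangle=1$ defines the geodesic plane $\{x\in\mathbb H^3:\langle x,e\rangle=0\}$ and the reflection $y\mapsto y-2\langle y,e\rangle e$. For $x\in\mathbb H^3$ the space $x^\perp$ is positive definite. If $v$ is timelike and future-directed ($\langle v,v\rangle<0$, $v_4>0$), then $\langle x,v\rangle<0$.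

**How to find the vectors.** The tube has the symmetry $k\mapsto k+1$, so we look for normals $e_k$ forming an orbit of a screw motion: for some $\tau,\ell$ and $c\in(0,1)$,
$$e_k=\tfrac1{\sqrt{1-c}}\big(\cos k\tau,\ \sin k\tau,\ \sqrt c\,\sinh k\ell,\ \sqrt c\,\cosh k\ell\big). \tag{7}$$
Then
$$\langle e_i,e_{i+k}\rangle=a_k:=\frac{\cos k\tau-c\cosh k\ell}{1-c}, \tag{8}$$
so $a_0=1$ and $a_{-k}=a_k$. We want $a_1=a_4=a_5=0$: three conditions on three parameters. A sequence $b_k$ with $b_{k+1}+b_{k-1}=y\,b_k$ satisfies $b_{k+2}+b_{k-2}=(y^2-2)b_k$. If $y$ is a root of $y^2-py+(q-2)=0$, then $y^2-2=py-q$ and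
$$b_{k+2}+b_{k-2}=p\,(b_{k+1}+b_{k-1})-q\,b_k .$$
The sequences $\cos k\tau$ and $\cosh k\ell$ have $y=2\cos\tau$ and $y=2\cosh\ell$. Take $p$ and $q-2$ to be the sum and product of these two numbers; then $a_k$ satisfies the recurrence. With $a_0=1$, $a_1=0$ it gives
$$a_2=-\tfrac q2,\qquad a_3=p\big(1-\tfrac q2\big),\qquad a_4=p^2\big(1-\tfrac q2\big)+\tfrac{q^2}2-1,\qquad a_5=p(a_4+a_2)-qa_3 .$$
If $a_4=a_5=0$ then $pq\big(-\tfrac12-1+\tfrac q2\big)=0$. This suggests $q=3$, and then $a_4=0$ reads $p^2=7$. So the two numbers should be the roots of $y^2-\sqrt7\,y+1=0$.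

**The choice.** Accordingly define $\tau\in(0,\frac\pi2)$, $\ell>0$ and $c$ by
$$\cos\tau=\tfrac{\sqrt7-\sqrt3}4,\qquad\cosh\ell=\tfrac{\sqrt7+\sqrt3}4>1,\qquad c=\frac{\cos\tau}{\cosh\ell}=\frac{(\sqrt7-\sqrt3)^2}4=\frac{5-\sqrt{21}}2\in(0,\,0.21),$$
and $e_k$, $a_k$ by (7), (8). Let $\sigma$ be the isometry of $\mathbb H^3$ that rotates by $\tau$ in $(x_1,x_2)$ and boosts by $\ell$ in $(x_3,x_4)$. Then $\sigma e_k=e_{k+1}$.

**Lemma 3.** $a_0=1$, $a_{\pm1}=a_{\pm4}=a_{\pm5}=0$, and $a_k<-1$ for all other $k$.

*Proof.* The numbers $2\cos\tau$ and $2\cosh\ell$ have sum $\sqrt7$ and product $1$, so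
$$a_{k+2}+a_{k-2}=\sqrt7\,(a_{k+1}+a_{k-1})-3a_k .$$
Also $a_0=1$, and $a_1=0$ by the definition of $c$. For $k=0,1,\dots,6$ the recurrence reads
$$\begin{aligned}
2a_2&=-3, & a_2&=-\tfrac32,\\
a_3+0&=\sqrt7\,(-\tfrac32+1), & a_3&=-\tfrac{\sqrt7}2,\\
a_4+1&=-\tfrac72+\tfrac92, & a_4&=0,\\
a_5+0&=-\tfrac{3\sqrt7}2+\tfrac{3\sqrt7}2, & a_5&=0,\\
a_6-\tfrac32&=-\tfrac72, & a_6&=-2,\\
a_7-\tfrac{\sqrt7}2&=-2\sqrt7, & a_7&=-\tfrac{3\sqrt7}2,\\
a_8+0&=-\tfrac{21}2+6, & a_8&=-\tfrac92.
\end{aligned}$$
This settles $|k|\le8$. From $a_8$ we get $c\cosh8\ell=\cos8\tau+\frac92(1-c)\ge-1+\frac92(0.79)>2.5$. So for $k\ge8$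
$$(1-c)a_k\le1-c\cosh k\ell<-1.5,$$
and $a_k<-1$ because $0<1-c<1$. $\square$

## 7. A right-angled tube in $\mathbb H^3$ invariant under a screw motion

Let
$$\Pi_k=\{x\in\mathbb H^3:\langle x,e_k\rangle=0\},\qquad\mathcal P=\{x\in\mathbb H^3:\langle x,e_k\rangle\le0\ \ \forall k\},\qquad E_k=\mathcal P\cap\Pi_k .$$
Since $\sigma e_k=e_{k+1}$, we have $\sigma\mathcal P=\mathcal P$ and $\sigma E_k=E_{k+1}$. We collect four facts.

*(a) Local finiteness.* We have
$$\sqrt{1-c}\,\langle x,e_k\rangle=x_1\cos k\tau+x_2\sin k\tau+\sqrt c\,(x_3\sinh k\ell-x_4\cosh k\ell),$$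
and the last term is at most $-\sqrt c\,(x_4-|x_3|)\cosh k\ell$. As $x_4>|x_3|$ on $\mathbb H^3$, this tends to $-\infty$ as $|k|\to\infty$, uniformly on compact sets. So near any point only finitely many of the inequalities matter.

*(b) The axis $\{(0,0,\sinh t,\cosh t)\}$ lies in $\operatorname{int}\mathcal P$.* On it, $\langle x,e_k\rangle=-\sqrt{c/(1-c)}\,\cosh(t-k\ell)<0$; now use (a).

*(c) If $a_{i-j}<-1$, the closed half-spaces $\{\langle x,e_i\rangle\ge0\}$ and $\{\langle x,e_j\rangle\ge0\}$ are disjoint.* Indeed $\langle e_i+e_j,e_i+e_j\rangle=2+2a_{i-j}<0$ and $e_i+e_j$ has positive last coordinate, so $\langle x,e_i+e_j\rangle<0$ on $\mathbb H^3$.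

*(d) If $a_{i-j}=0$, the planes $\Pi_i$ and $\Pi_j$ meet orthogonally.* The span of $e_i,e_j$ is positive definite, so its orthogonal complement has signature $(1,1)$ and meets $\mathbb H^3$.

**Lemma 4.** $E_k$ is a compact convex right-angled hexagon whose sides lie, in cyclic order, on $\Pi_{k-5},\Pi_{k-4},\Pi_{k+1},\Pi_{k+5},\Pi_{k+4},\Pi_{k-1}$. These sides are $E_k\cap E_l$, and $E_k\cap E_l=\varnothing$ for other $l\ne k$. For $x\in\partial\mathcal P=\bigcup_kE_k$ put $K(x)=\{k:x\in\Pi_k\}$. The vectors $e_k$ $(k\in K(x))$ are orthonormal, $|K(x)|\le3$, and the elements of $K(x)$ are distinct mod $3$.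

*Proof.* *We first treat $K(x)$.* By (a), a point of $\mathcal P$ with all inequalities strict is interior, while points of $E_k$ have points with $\langle\cdot,e_k\rangle>0$ arbitrarily near. So $\partial\mathcal P=\bigcup E_k$. If $i\ne j$ are in $K(x)$, then $\Pi_i$ and $\Pi_j$ meet, so $a_{i-j}\ge-1$ by (c). Hence $a_{i-j}=0$ and $i-j\in\{\pm1,\pm4,\pm5\}$ by Lemma 3; none of these is divisible by $3$. The orthonormal vectors $e_k$, $k\in K(x)$, lie in the $3$-space $x^\perp$, so $|K(x)|\le3$.

*Next we find which inequalities matter on $\Pi_0$.* By $\sigma$ take $k=0$. If $l\notin\{0,\pm1,\pm4,\pm5\}$, then $\langle\cdot,e_l\rangle<0$ on $\Pi_0$ by (c). So $E_0$ is cut out of $\Pi_0\cong\mathbb H^2$ by the six half-planes $A_l=\{x\in\Pi_0:\langle x,e_l\rangle\le0\}$, with boundary lines $L_l=\Pi_0\cap\Pi_l$, for $l$ in the cyclic sequence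
$$(k_1,\dots,k_6)=(-5,-4,1,5,4,-1).$$
Consecutive differences have absolute values $1,5,4,1,5,4$. So $e_0,e_{k_i},e_{k_{i+1}}$ are orthonormal. They span a positive definite $3$-space, whose orthogonal complement meets $\mathbb H^3$ in one point $p_i$, and $L_{k_i}$, $L_{k_{i+1}}$ meet orthogonally there and nowhere else. The nine non-consecutive pairs have differences of absolute value in $\{2,3,6,8,9,10\}$. For these, by (c), the closed complementary half-planes are disjoint; in particular the lines are disjoint, and on either line the other inequality is strict.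

*We locate the vertices.* Let $l$ be in the sequence, $l\ne k_i,k_{i+1}$. A common cyclic neighbor of $k_i$ and $k_{i+1}$ does not exist in a cycle of length six, so $l$ is non-consecutive to one of them. As $p_i$ lies on both $L_{k_i}$ and $L_{k_{i+1}}$, we get $\langle p_i,e_l\rangle<0$. Hence $p_i\in E_0$.

*We find the sides.* On $L_{k_i}$ only $A_{k_{i-1}}$ and $A_{k_{i+1}}$ impose a restriction. They cut out rays starting at $p_{i-1}$ and $p_i$, and each ray contains the other point because both points are in $E_0$. So $E_0\cap L_{k_i}=[p_{i-1},p_i]$. Here $p_{i-1}\ne p_i$, since $p_{i-1}\in L_{k_{i-1}}$, $p_i\in L_{k_{i+1}}$ and these lines are disjoint.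

*We show compactness.* $E_0$ is closed and convex. The points $p_{i-1},p_i,p_{i+1}$ are not collinear: $p_{i+1}\ne p_i$ lies on $L_{k_{i+1}}$, which meets $L_{k_i}$ only in $p_i$. So $E_0$ has nonempty interior in $\Pi_0$, and its boundary is the union of the six segments, which is compact. If $E_0$ were not compact, choose a ball containing this boundary. The complement of the ball is connected, $E_0$ meets it in a nonempty open and closed subset, so $E_0$ contains it; by convexity $E_0=\Pi_0$, which is false. So $E_0$ is compact. Its boundary segments meet only consecutively, at right angles, so it is a right-angled hexagon. Finally $E_0\cap L_l=E_0\cap\Pi_l=E_0\cap E_l$. $\square$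

The 0-cells of $\partial\mathcal P$ are the points with $|K(x)|=3$, each determined by its triple, and interior points of sides have $|K(x)|=2$. So $\partial\mathcal P$, too, is the honeycomb tube of Section 1.

**Lemma 5.** $\mathcal P/\langle\sigma^6\rangle$ is a solid torus, with universal cover $\mathcal P\cong D^2\times\mathbb R$.

*Proof.* *We describe $\mathcal P$ as a tube around its axis.* Use coordinates
$$x=(\sinh r\cos\varphi,\ \sinh r\sin\varphi,\ \cosh r\sinh t,\ \cosh r\cosh t).$$
For fixed $t,\varphi$, $r\ge0$ runs along a geodesic ray from the axis, and $\sigma(t,\varphi,r)=(t+\ell,\varphi+\tau,r)$. As $\mathcal P$ is closed and convex and contains the axis, it meets each ray in an initial interval, possibly the whole ray.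

*The tube is bounded.* $E_0$ is compact, $E_k=\sigma^kE_0$, and $\sigma$ preserves $r$. So $r\le B$ on $\partial\mathcal P$ for some constant $B$. The cylinder $Z=\{r=B+1\}$ is connected and misses $\partial\mathcal P$, so $Z\cap\mathcal P=Z\cap\operatorname{int}\mathcal P$ is open and closed in $Z$. If it were all of $Z$, then $\{r\le B+1\}\subset\mathcal P$, and the points of $E_0$, where $r\le B$, would be interior points of $\mathcal P$, a contradiction. So $Z\cap\mathcal P=\varnothing$, and $\mathcal P=\{r\le\beta(t,\varphi)\}$ with $0<\beta\le B+1$; positivity holds by (b).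

*$\beta$ is continuous.* It is upper semicontinuous since $\mathcal P$ is closed. For lower semicontinuity let $r<\beta(t,\varphi)$. The axis point of the ray has a ball around it in $\mathcal P$, and the end of the ray segment is in $\mathcal P$. In the projective (Klein) model, where geodesics are straight, the convex hull of the ball and the end contains a neighborhood of the point at height $r$. So that point is interior and $\beta>r$ nearby.

*Conclusion.* The map $(t,\varphi,r)\mapsto\big(\tfrac r{\beta(t,\varphi)}e^{i\varphi},t\big)$ is a homeomorphism $\mathcal P\cong D^2\times\mathbb R$. Since $\beta$ is $\sigma$-invariant, $\sigma^6$ acts as the rotation by $6\tau$ on $D^2$ and the translation by $6\ell$ on $\mathbb R$. A rotation is isotopic to the identity through rotations, so the quotient is $D^2\times S^1$. $\square$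

Put $\bar{\mathcal P}=\mathcal P/\langle\sigma^6\rangle$.

## 8. $M$ is a closed hyperbolic manifold, and so are its cyclic covers

**Step 1: a homeomorphism $P\to\bar{\mathcal P}$ taking the image of $D_k$ to the image of $E_k$.** *This transports the colored gluing to hyperbolic geometry.*

*On the boundary of the universal covers.* By Lemmas 2 and 4, $\partial\tilde P$ and $\partial\mathcal P$ are locally finite cell complexes with the same labeled cells and the same incidences. The generators of the deck groups, $s\mapsto s+2\pi$ and $\sigma^6$, act on labels by $k\mapsto k+6$, and no nontrivial power fixes a cell. Map 0-cells to 0-cells with the same label. Choose one 1-cell in each orbit, map it homeomorphically to the 1-cell with the same label, with the ends going as prescribed, and extend equivariantly. On each of the representatives $D_0,\dots,D_5$ we now have a homeomorphism $\partial D_k\to\partial E_k$; cone it to $D_k\to E_k$ and extend equivariantly. The result is an equivariant homeomorphism $f:\partial\tilde P\to\partial\mathcal P$ with $f(D_k)=E_k$. It induces $\bar f:\partial P\to\partial\bar{\mathcal P}$.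

*Meridians go to meridians.* By Lemmas 1 and 5, fix homeomorphisms of $P$ and of $\bar{\mathcal P}$ with $D^2\times S^1$, and write $\bar f$ as a self-homeomorphism $\bar f$ of $\partial D^2\times S^1$. Let $\mu$ be the boundary of a fiber disc of $P$. It lifts to a closed curve in $\partial\tilde P$, so $\bar f(\mu)$ lifts to a closed curve in $\partial\mathcal P\subset\mathcal P$. Since $\mathcal P$ is contractible, $\bar f(\mu)$ is null-homotopic in the solid torus $\bar{\mathcal P}$. The classes in $H_1(\partial D^2\times S^1)$ that die in $H_1(D^2\times S^1)$ are the multiples of the meridian class, and $\bar f_*$ is an automorphism, so $\bar f_*[\mu]=\pm[\mu]$.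

*Extension to the solid tori.* Hence $\bar f$ acts on $H_1$ as $L(z,w)=(z^{\epsilon}w^n,w^{\epsilon'})$ does, for some signs $\epsilon,\epsilon'$ and some $n\in\mathbb Z$. This $L$ extends to a homeomorphism of $D^2\times S^1$: use $z\mapsto zw^n$ or $z\mapsto\bar zw^n$ on the discs. The homeomorphism $L^{-1}\bar f$ acts trivially on $H_1$ of the torus, so by a textbook fact it is isotopic to the identity. Let $g_u$ be an isotopy with $g_0=\mathrm{id}$ and $g_1=L^{-1}\bar f$. For $|z|=1$ and $\lambda\in[0,1]$ map
$$(\lambda z,w)\mapsto L(\lambda z,w)\ \ (\lambda\le\tfrac12),\qquad(\lambda z,w)\mapsto L(\lambda z',w')\ \text{ with }(z',w')=g_{2\lambda-1}(z,w)\ \ (\lambda\ge\tfrac12).$$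
This is a homeomorphism $D^2\times S^1\to D^2\times S^1$ that restricts to $\bar f$ on the boundary.

**Step 2: the hyperbolic manifold $N$.** *This puts the metric on the colored gluing.* Give $E_k$ the color of $D_k$. It depends only on $k$ mod $3$, so it is well defined on $\bar{\mathcal P}$. Let $\bar{\mathcal P}_i$ be the union of the facets of color $i$, and $N=\mathcal U(\bar{\mathcal P})$. The homeomorphism of Step 1 takes $P_i$ to $\bar{\mathcal P}_i$, so with (6)
$$M\cong\mathcal U(P)\cong\mathcal U(\bar{\mathcal P})=N. \tag{9}$$
In particular $N$ is compact and Hausdorff. It is connected: $\bar{\mathcal P}$ is connected, and the copies with labels $g$ and $gr_i$ are glued along the nonempty $\bar{\mathcal P}_i$.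

*Charts.* Let $x\in\mathcal P$ and $g\in(\mathbb Z/2)^3$. Write $K(x)=\{k_1,\dots,k_q\}$ (empty if $x$ is interior), and let $i_1,\dots,i_q$ be the colors of these facets; they are distinct by Lemma 4. Let $\iota_k$ be the reflection in $\Pi_k$. Choose a ball $B$ centered at $x$ so small that it meets no $\Pi_k$ with $k\notin K(x)$ and is disjoint from its translates by nontrivial powers of $\sigma^6$. Then
$$B\cap\mathcal P=\{y\in B:\ \langle y,e_{k_j}\rangle\le0,\ 1\le j\le q\}.$$
The $e_{k_j}$ are orthonormal, so the $\iota_{k_j}$ commute. They fix $x$, hence preserve $B$, and $\iota_{k_j}$ changes the sign of the function $\langle\cdot,e_{k_j}\rangle$ and leaves the other $\langle\cdot,e_{k_{j'}}\rangle$ unchanged. So every point of $B$ can be written as $\prod_j\iota_{k_j}^{\varepsilon_j}(y)$ with a unique $y\in B\cap\mathcal P$, and the exponents $\varepsilon_j\in\{0,1\}$ are unique except for those $j$ with $\langle y,e_{k_j}\rangle=0$, that is, $k_j\in K(y)$, which are arbitrary. Exactly the same ambiguity occurs in $N$: for $y\in B\cap\mathcal P$ the pairs equivalent to $(y,g')$ are those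 with $g'$ multiplied by $r_{i_j}$'s with $k_j\in K(y)$. Therefore
$$\chi_{x,g}:\quad\Big[y,\ g\prod_jr_{i_j}^{\varepsilon_j}\Big]\longmapsto\prod_j\iota_{k_j}^{\varepsilon_j}(y)$$
is a well-defined bijection onto $B$. Its domain is the image of $(B\cap\mathcal P)\times g\langle r_{i_1},\dots,r_{i_q}\rangle$, an open and saturated set, so the domain is open in $N$. The map is continuous by the quotient topology, and its inverse is continuous on each of the finitely many closed pieces $\prod\iota_{k_j}^{\varepsilon_j}(B\cap\mathcal P)$. So $\chi_{x,g}$ is a homeomorphism.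

*Transitions.* Let $[y,g']$ be in the domain of $\chi_{x,g}$, with $y\in B\cap\mathcal P$ and $g'=g\prod_jr_{i_j}^{\varepsilon_j}$. Then $K(y)\subset K(x)$. Near $[y,g']$ a point has the form $[z,\,g'\prod_{k_j\in K(y)}r_{i_j}^{\eta_j}]$, and $\chi_{x,g}$ sends it to $\prod_j\iota_{k_j}^{\varepsilon_j}\prod_{k_j\in K(y)}\iota_{k_j}^{\eta_j}(z)$. So
$$\chi_{x,g}=\Big(\prod_j\iota_{k_j}^{\varepsilon_j}\Big)\circ\chi_{y,g'}\quad\text{near }[y,g'].$$
Replacing the lift $y$ by $\sigma^{6n}y$ replaces $\chi_{y,g'}$ by $\sigma^{6n}\circ\chi_{y,g'}$, because $\sigma\iota_k\sigma^{-1}=\iota_{k+1}$ and the colors of $k$ and $k+6n$ agree. Now compare two charts near a common point $[y,g']$: each differs from a chart centered there by an isometry. So all transition maps are locally restrictions of isometries of $\mathbb H^3$, and $N$ is a closed connected hyperbolic $3$-manifold.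

**Step 3: from homeomorphism to diffeomorphism.** *This carries the metric to the smooth manifold $M$.* $M$ and $N$ are smooth $3$-manifolds, homeomorphic by (9). Homeomorphic smooth $3$-manifolds are diffeomorphic (Moise; Munkres). Hence $M$ carries a metric of constant curvature $-1$.

**Step 4: cyclic covers.** *This gives infinitely many examples.* For $m\ge1$ let
$$M_m=\{(\theta,s)\in\mathbb T^4:\ F(\theta,ms)=0\}.$$
The map $(\theta,s)\mapsto(\theta,ms)$ is an $m$-fold cyclic covering of $\mathbb T^4$, with deck group generated by $s\mapsto s+\frac{2\pi}m$, and $M_m$ is the preimage of $M$. So $0$ is a regular value of $F(\theta,ms)$, and $M_m$ is an $m$-fold cyclic cover of $M$, a closed hyperbolic manifold with the pulled back metric. As in (6), it is the colored gluing of $\{(X,s)\in C\times\mathbb T: G(X,ms)=0\}\cong\tilde P/(s\mapsto s+2\pi m)$. This space is connected and all three colors occur on it, so $M_m$ is connected. Finally $\operatorname{vol}(M_m)=m\operatorname{vol}(M)$. By Mostow rigidity homeomorphic closed hyperbolic $3$-manifolds are isometric and so have equal volume. So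 the $M_m$ are pairwise non-homeomorphic.

## 9. Trigonometric polynomials as forms on $(\mathbb P^1)^4$

Identify $\mathbb T$ with $\mathbb P^1(\mathbb R)$ by $\theta\mapsto[\cos\frac\theta2:\sin\frac\theta2]$. Restrict a real binary form of degree $2d$ to the unit vectors $(\cos\frac\theta2,\sin\frac\theta2)$. Each monomial is a product of $d$ factors of the types
$$\cos^2\tfrac\theta2=\tfrac{1+\cos\theta}2,\qquad\cos\tfrac\theta2\sin\tfrac\theta2=\tfrac{\sin\theta}2,\qquad\sin^2\tfrac\theta2=\tfrac{1-\cos\theta}2,$$
so the restriction is a real trigonometric polynomial of degree $\le d$ in $\theta$. The restriction is injective by homogeneity, and both spaces have dimension $2d+1$; so it is an isomorphism. For $d=1$, for instance, $\cos\theta$ corresponds to $x^2-y^2$.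

Taking tensor products, real forms of multidegree $(2d_1,\dots,2d_4)$ correspond to real trigonometric polynomials on $\mathbb T^4$ of degree $\le d_i$ in the $i$-th variable, and the real zero set of the form is the zero set of the function on $\mathbb T^4=(\mathbb P^1)^4(\mathbb R)$.

The function $F(\theta,ms)$ has degree $\le1$ in each $\theta_i$ and $\le m$ in $s$. So for $d_1,d_2,d_3\ge1$, $d_4\ge m$ it comes from a real form $Q$ of multidegree $(2d_1,\dots,2d_4)$, whose real zero set is $M_m$. The complex zero set of $Q$ may well be singular, so we perturb.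

## 10. Smoothing the form and computing $\kappa(X)$

**Step 1: a smooth nearby form.** *This produces $X$.* The complex forms of multidegree $(2d_1,\dots,2d_4)$ make up a base point free linear system, so by Bertini's theorem those with smooth zero scheme contain a nonempty Zariski open set. A polynomial vanishing on a Euclidean ball of real forms vanishes identically, so such a ball is not contained in a proper Zariski closed subset. Hence there are real forms $Q'$ arbitrarily close to $Q$ for which $X=\{Q'=0\}$ is smooth.

**Step 2: the real locus does not change.** *This identifies $X(\mathbb R)$.* That $0$ is a regular value of a function $\phi$ on the compact manifold $\mathbb T^4$ means that $|\phi|+|d\phi|>0$ everywhere, which is an open condition in the $C^1$-topology. So for $Q'$ close enough to $Q$, $0$ is a regular value of the function $\phi_u$ corresponding to $(1-u)Q+uQ'$, for all $u\in[0,1]$. The set $\{(x,u):\phi_u(x)=0\}$ is a manifold, and its projection to $[0,1]$ is a proper submersion. By Ehresmann's theorem its fibers over $0$ and $1$ are diffeomorphic: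
$$X(\mathbb R)\cong M_m .$$

**Step 3: irreducibility and the canonical bundle.** *This prepares the computation of $\kappa$.* $X_{\mathbb C}$ is an ample divisor in $(\mathbb P^1)^4$, hence connected; being smooth, it is irreducible. Since $K_{(\mathbb P^1)^4}=\mathcal O(-2,-2,-2,-2)$, adjunction gives
$$K_X\cong\mathcal O_X(2d_1-2,\ 2d_2-2,\ 2d_3-2,\ 2d_4-2). \tag{10}$$

**Step 4: proof of Theorem A.** Let all $d_i=1$, so $m=1$. By (10), $K_X\cong\mathcal O_X$ and $\kappa(X)=0<3$. By Step 2, $X(\mathbb R)\cong M$, a connected closed $3$-manifold that carries a metric of constant curvature $-1$ by Section 8. (By the Lefschetz hyperplane theorem $X_{\mathbb C}$ is simply connected, so $X$ is a Calabi–Yau threefold.) This proves Theorem A, and the answer to the Question is no. $\blacksquare$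

**Step 5: proof of Theorem B.** *It remains to compute $\kappa(X)$ when some but not all $d_i$ are $1$.* Let $I=\{i:d_i\ge2\}$ with $1\le|I|\le3$, and let $p:X\to(\mathbb P^1)^I$ be the projection. By (10), $K_X=p^*A$, where $A$ is the ample bundle with degrees $2d_i-2>0$, $i\in I$. The fibers of $(\mathbb P^1)^4\to(\mathbb P^1)^I$ have dimension $4-|I|\ge1$, and the ample divisor $X$ meets each of them. So $p$ is surjective. Pulling back sections is therefore injective, and
$$h^0\big((\mathbb P^1)^I,A^j\big)\ \le\ h^0(X,jK_X)=h^0\big((\mathbb P^1)^I,\ A^j\otimes p_*\mathcal O_X\big).$$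
The left side grows like a positive constant times $j^{|I|}$, as $A$ is ample. The right side is $O(j^{|I|})$, because $p_*\mathcal O_X$ is a coherent sheaf on a projective variety of dimension $|I|$. Hence $\kappa(X)=|I|$. Together with the case $I=\varnothing$ of Step 4, this is the formula $\kappa(X)=\#\{i:d_i\ge2\}$ whenever some $d_i=1$.

The manifolds $M_m$ are those of Step 4 of Section 8, and $X(\mathbb R)\cong M_m$ by Step 2. For the last assertion, $(d_i)=(1,1,1,1)$ gives $\kappa=0$. For every $m$, $(1,1,1,d_4)$ with $d_4\ge\max(2,m)$ gives $\kappa=1$ and $(1,1,2,d_4)$ with $d_4\ge\max(2,m)$ gives $\kappa=2$, each with $X(\mathbb R)\cong M_m$; the $M_m$ are pairwise non-homeomorphic. Finally $(1,2,2,2)$ gives $\kappa=3$. $\blacksquare$
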